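\title{An invertible operator similar to its adjoint need not be a product of two self-adjoint operators}

\begin{abstract}
An invertible Hilbert space operator that is a product of two self-adjoint operators is similar to its adjoint, and the converse has been conjectured. We show that the converse fails on every infinite-dimensional Hilbert space, even for operators with spectrum in $(0,\infty)$ that are arbitrarily close to the identity. The counterexample $T$ is a triangular $2\times2$ block operator over a Sobolev space on the circle, built so that a factorization would produce a continuous square root of the function $z$ on the circle. We also give a spectral condition that corrects the conjecture, show that the direct sum of two copies of an invertible operator similar to its adjoint is always such a product, and show that the direct sum of $n$ copies of $T$ is such a product exactly when $n$ is even.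
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a complex Hilbert space, with inner product linear in the first variable. An \emph{operator} is a bounded linear operator, $\mathcal{B}(H)$ is the algebra of operators on $H$, $T^*$ is the adjoint and $\sigma(T)$ the spectrum of $T$, and $\mathbb{T}$ is the unit circle. Operators $T$ and $R$ are \emph{similar} if $R=S^{-1}TS$ for some invertible operator $S$. We ask which operators $T$ can be written as $T=XY$ with $X$ and $Y$ self-adjoint.

Such a product is self-adjoint only when the factors commute, but it keeps a symmetry: $T^*=YX$, so if $X$ is invertible then $T^*=X^{-1}TX$ is similar to $T$. In the simplest cases this symmetry is the whole story. If $\dim H=1$, being a product of two self-adjoint operators and being similar to the adjoint both mean being real. For an arbitrary operator $R$, the operator $R\oplus R^*$ is similar to its adjoint because one can exchange the two summands, and the exchange is itself a self-adjoint factor: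
\begin{equation}\label{eq:flip}
\begin{pmatrix}R&0\\0&R^*\end{pmatrix}=\begin{pmatrix}0&I\\I&0\end{pmatrix}\begin{pmatrix}0&R^*\\R&0\end{pmatrix}.
\end{equation}
It is known that if $\dim H<\infty$, then an operator is a product of two self-adjoint operators if and only if it is similar to its adjoint. It is also known that for arbitrary $H$ an invertible product of two self-adjoint operators is similar to its adjoint. This suggests the following conjecture, posed in \cite{PSA}.

\begin{quote}
\textbf{Conjecture.} An invertible operator $T$ on $H$ is a product of two self-adjoint operators if and only if $T$ is similar to $T^*$.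
\end{quote}

We disprove it, and the failure occurs among very tame operators.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] The conjecture holds on $H$ if and only if $\dim H<\infty$.
\item[(b)] If $\dim H=\infty$, every norm neighborhood of $I$ contains an invertible operator with spectrum in $(0,\infty)$ that is similar to its adjoint but is not a product of two self-adjoint operators.
\end{enumerate}
\end{theorem}

Two positive statements hold on every Hilbert space. The first corrects the conjecture by one spectral condition on the similarity; the second says that doubling removes the obstruction.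

\begin{theorem}\label{thm:criterion}
An invertible operator $T$ is a product of two self-adjoint operators if and only if there is an invertible operator $S$ with $T^*=S^{-1}TS$ and $\sigma(S^*S^{-1})\not\supset\mathbb{T}$.
\end{theorem}

\begin{theorem}\label{thm:double}
If $T$ is invertible and similar to $T^*$, then $T\oplus T$ is a product of two self-adjoint operators.
\end{theorem}

Theorems~\ref{thm:criterion} and~\ref{thm:double} are proved in Section~\ref{sec:inter}. Section~\ref{sec:model} shows the idea of the counterexample on $2\times2$ matrices, and Section~\ref{sec:ops} constructs it; Theorem~\ref{thm:explicit} there records two finer properties of the operator obtained. Section~\ref{sec:analysis} contains the analytic core of the proof, Section~\ref{sec:wind} the topological conclusion, and Section~\ref{sec:choices} shows what breaks when the ingredients of the construction are changed.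

\section{Self-adjoint intertwiners}\label{sec:inter}

Call $Y\in\mathcal{B}(H)$ an \emph{intertwiner} for $T$ if $TY=YT^*$, and let $\mathcal{I}(T)$ be the set of intertwiners. Then $T$ is similar to $T^*$ exactly when $\mathcal{I}(T)$ contains an invertible operator. The other side of the conjecture can be read off from $\mathcal{I}(T)$ as well.

\begin{lemma}\label{lem:reform}
An invertible operator $T$ is a product of two self-adjoint operators if and only if $\mathcal{I}(T)$ contains an invertible self-adjoint operator.
\end{lemma}

\begin{proof}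
Let $T=XY$ with $X,Y$ self-adjoint. Since $T$ is surjective, so is $X$. The kernel of the self-adjoint operator $X$ is the orthogonal complement of its range, so $X$ is also injective, hence invertible by the open mapping theorem; and $TX=XYX=XT^*$. Conversely, if $X\in\mathcal{I}(T)$ is invertible and self-adjoint, put $Y=X^{-1}T$. Then $Y^*=T^*X^{-1}=X^{-1}T=Y$ and $T=XY$.
\end{proof}

The invertibility of $T$ is used only to make the factor $X$ invertible. The lemma contains the ``only if'' half of the conjecture, and turns the ``if'' half into the following question: \emph{if $\mathcal{I}(T)$ contains an invertible operator, must it contain an invertible self-adjoint one?}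

\begin{lemma}\label{lem:props}
Let $T\in\mathcal{B}(H)$.
\begin{enumerate}
\item[(i)] $\mathcal{I}(T)$ is a complex linear subspace, closed under taking adjoints.
\item[(ii)] $\mathcal{I}(\alpha I+\beta T)=\mathcal{I}(T)$ for real $\alpha,\beta$ with $\beta\ne0$.
\item[(iii)] If $R$ is invertible, then $Y\in\mathcal{I}(T)$ if and only if $RYR^*\in\mathcal{I}(RTR^{-1})$. The map $Y\mapsto RYR^*$ preserves invertibility and self-adjointness in both directions.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The adjoint of the equation $TY=YT^*$ is $Y^*T^*=TY^*$. (ii) Since $\alpha,\beta$ are real, $(\alpha I+\beta T)Y-Y(\alpha I+\beta T)^*=\beta(TY-YT^*)$. (iii) We have $(RTR^{-1})(RYR^*)-(RYR^*)(RTR^{-1})^*=R(TY-YT^*)R^*$.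
\end{proof}

By (i), one invertible intertwiner $S$ produces a whole circle of self-adjoint ones, and it is natural to expect that one of them is invertible. Theorem~\ref{thm:criterion} says exactly when this happens.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
If $T$ is such a product, take for $S$ the self-adjoint operator of Lemma~\ref{lem:reform}; then $S^*S^{-1}=I$ has spectrum contained in $\{1\}$. Conversely, let $S\in\mathcal{I}(T)$ be invertible with $\sigma(S^*S^{-1})\not\supset\mathbb{T}$. For real $\theta$ the operator
\[
X_\theta=e^{i\theta}S+e^{-i\theta}S^*=e^{-i\theta}\bigl(e^{2i\theta}I+S^*S^{-1}\bigr)S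
\]
is self-adjoint and lies in $\mathcal{I}(T)$ by Lemma~\ref{lem:props}(i). Choose $\theta$ with $-e^{2i\theta}\notin\sigma(S^*S^{-1})$. Then $X_\theta$ is invertible, and Lemma~\ref{lem:reform} applies.
\end{proof}

If $\dim H<\infty$, spectra are finite sets and the condition $\sigma(S^*S^{-1})\not\supset\mathbb{T}$ is automatic, so the conjecture holds. The theorem also shows what a counterexample must achieve: $\sigma(S^*S^{-1})$ must contain the whole circle for \emph{every} invertible intertwiner $S$. It is therefore not enough to exhibit one bad similarity; one has to know all of $\mathcal{I}(T)$.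

\begin{proof}[Proof of Theorem~\ref{thm:double}]
Let $S\in\mathcal{I}(T)$ be invertible; then $S^*\in\mathcal{I}(T)$. The operator $X=\begin{pmatrix}0&S\\S^*&0\end{pmatrix}$ is self-adjoint and invertible, and
\[
(T\oplus T)X=\begin{pmatrix}0&TS\\TS^*&0\end{pmatrix}=\begin{pmatrix}0&ST^*\\S^*T^*&0\end{pmatrix}=X(T\oplus T)^*.
\]
Apply Lemma~\ref{lem:reform}.
\end{proof}

An obstruction that disappears on doubling should be a parity obstruction. The next section finds one.

\section{A circle of Jordan blocks}\label{sec:model}

Let $\gamma\in\mathbb{R}$ and $j\in\mathbb{C}\setminus\{0\}$, and consider the Jordan block $A_0=\begin{pmatrix}\gamma&0\\j&\gamma\end{pmatrix}$ on $\mathbb{C}^2$. For $Y=(y_{kl})$ the terms containing $\gamma$ cancel, because $\gamma$ is real, and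
\[
A_0Y-YA_0^*=\begin{pmatrix}0&-\bar{j}\,y_{11}\\j\,y_{11}&j\,y_{12}-\bar{j}\,y_{21}\end{pmatrix}.
\]
With $\zeta=\bar{j}/j\in\mathbb{T}$, the intertwiners are therefore the matrices
\begin{equation}\label{eq:jordan}
Y=\begin{pmatrix}0&g\\\bar{h}&x\end{pmatrix},\qquad g=\zeta\bar{h}.
\end{equation}
Such a matrix is invertible when $g\ne0$, and self-adjoint when $h=g$ and $x$ is real. The choice $h=1$, $g=\zeta$, $x=0$ gives an invertible intertwiner that depends on $j$ only through $\zeta$. An invertible self-adjoint intertwiner requires $g=\zeta\bar{g}$ with $g\neq0$, that is $(g/|g|)^2=\zeta$: \emph{choosing one means choosing a square root of $\zeta$.}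

For a single block this costs nothing. Now attach a block to each point $p=e^{i\theta}\in\mathbb{T}$, $0\le\theta<2\pi$, with $j(p)=e^{-i\theta/2}$, so that $\zeta(p)=p$. The function $j$ jumps at $p=1$, but the invertible intertwiners $\begin{pmatrix}0&p\\1&0\end{pmatrix}$ depend continuously on $p$. A continuous choice of invertible self-adjoint intertwiners would give a continuous zero-free function $g$ with $g=z\bar{g}$, where $z$ denotes the function $p\mapsto p$ on $\mathbb{T}$. No such function exists. Recall that a continuous $f\colon\mathbb{T}\to\mathbb{C}\setminus\{0\}$ can be written $f(e^{i\theta})=|f(e^{i\theta})|e^{i\varphi(\theta)}$ with $\varphi$ continuous on $[0,2\pi]$, and that its \emph{winding number} $\operatorname{wind}f=(\varphi(2\pi)-\varphi(0))/2\pi$ is an integer that does not depend on the choice of $\varphi$. The definition gives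
\begin{equation}\label{eq:wind}
\operatorname{wind}(f_1f_2)=\operatorname{wind}f_1+\operatorname{wind}f_2,\qquad \operatorname{wind}\bar{f}=-\operatorname{wind}f,\qquad \operatorname{wind}z=1 .
\end{equation}
So $g=z\bar{g}$ would force $2\operatorname{wind}g=1$.

The task is to realize this family of blocks as one operator in such a way that continuity is forced on the intertwiners. The obvious realization fails. Write $M_f$ for multiplication by $f$, let $\gamma$ be a bounded real function, and consider $\begin{pmatrix}M_\gamma&0\\M_j&M_\gamma\end{pmatrix}$ on $L^2(\mathbb{T})\oplus L^2(\mathbb{T})$. By \eqref{eq:jordan} with $g=h=\bar{j}$, applied at each point, $\begin{pmatrix}0&M_{\bar{j}}\\M_j&0\end{pmatrix}$ is an invertible self-adjoint intertwiner: $L^2$ does not notice the jump. Three requirements shape the construction.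

\emph{The multiplier $g$ must be continuous.} We replace $L^2$ by a Hilbert space $W$ of continuous functions that contains the constants. If $M_g$ maps $W$ to $W$, then $g=M_g1$ is continuous.

\emph{The coupling $j$ must be allowed to be discontinuous.} Multiplication by $j$ does not preserve $W$, but for any complex measure $\mu$ the form $(u,v)\mapsto\int u\bar{v}\,d\mu$ is bounded on $W$ and defines an operator $J$. We take $\mu$ to be a sum of point masses on a dense set, with phases that are square roots of $\bar{p}$. The second copy of $W$ then plays the role of the dual of $W$, where measures live, and multiplication by $\gamma$ acts on it as $M_\gamma^*$.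

\emph{The blocks of an intertwiner must act pointwise.} They will commute with $M_\gamma$, so $\gamma$ should separate the points of $\mathbb{T}$ as well as it can. It must also be real. A continuous real function on the circle is never injective, so we settle for $\gamma=\cos\theta$, which identifies only $p$ with $\bar{p}$, and we break this remaining symmetry by never placing mass at both $p$ and $\bar{p}$.

\section{The operators}\label{sec:ops}

\subsection*{The space $W$}
Let $\hat{u}(n)=\frac1{2\pi}\int_0^{2\pi}u(e^{i\theta})e^{-in\theta}\,d\theta$ and $\|u\|_{L^2}^2=\frac1{2\pi}\int_0^{2\pi}|u|^2\,d\theta=\sum_n|\hat{u}(n)|^2$. Let $W$ be the Hilbert space of those $u\in L^2(\mathbb{T})$ for which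
\[
\|u\|^2=\sum_{n\in\mathbb{Z}}(1+n^2)^{3/4}|\hat{u}(n)|^2<\infty ,
\]
the Sobolev space of order $3/4$. It is separable and infinite-dimensional, and the trigonometric polynomials are dense in it. A prime denotes $d/d\theta$, and $\kappa^2=\sum_n(1+n^2)^{-3/4}<\infty$.

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(a)] $W\subset C(\mathbb{T})$ and $|u(p)|\le\kappa\|u\|$ for $u\in W$, $p\in\mathbb{T}$. The vectors $k_p\in W$ defined by $\langle u,k_p\rangle=u(p)$ satisfy $\|k_p\|\le\kappa$ and span a dense subspace of $W$.
\item[(b)] If $\phi$ is smooth, $M_\phi$ is bounded on $W$; if $\phi$ is also zero-free, $M_\phi$ is invertible.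
\item[(c)] If $M_f$ is bounded on $W$, then $M_f^*k_p=\overline{f(p)}\,k_p$.
\item[(d)] Let $\phi$ be a Lipschitz function that vanishes outside an arc of length $2\varepsilon$, with $|\phi|\le\alpha$ and $|\phi'|\le\beta$ almost everywhere. Then $\phi\in W$ and
\[
\|\phi\|^2\le(\varepsilon\alpha^2)^{1/4}\bigl(\varepsilon(\alpha^2+\beta^2)\bigr)^{3/4}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The Cauchy--Schwarz inequality gives $\sum_n|\hat{u}(n)|\le\kappa\|u\|$. So the Fourier series of $u$ converges uniformly to a continuous function, with which we identify $u$, and $|u(p)|\le\kappa\|u\|$. The Riesz representation theorem gives $k_p$. A function orthogonal to all $k_p$ vanishes everywhere, which proves density.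

(b) From $1+(n+k)^2\le1+2n^2+2k^2\le2(1+n^2)(1+k^2)$ we get
\[
\|z^ku\|^2=\sum_n\bigl(1+(n+k)^2\bigr)^{3/4}|\hat{u}(n)|^2\le\bigl(2(1+k^2)\bigr)^{3/4}\|u\|^2 .
\]
Two integrations by parts give $\hat{\phi}(k)=O(k^{-2})$, so $\sum_k\hat{\phi}(k)M_{z^k}$ converges in operator norm. By (a) we may evaluate its action on $u$ at a point $p$ term by term, which gives $\phi(p)u(p)$. If $\phi$ is zero-free, $1/\phi$ is smooth and $M_{1/\phi}$ is the inverse of $M_\phi$.

(c) $\langle u,M_f^*k_p\rangle=f(p)u(p)=\langle u,\overline{f(p)}k_p\rangle$ for all $u\in W$.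

(d) A Lipschitz function is absolutely continuous, so integration by parts gives $\widehat{\phi'}(n)=in\hat{\phi}(n)$ and hence $\sum_n(1+n^2)|\hat{\phi}(n)|^2=\|\phi\|_{L^2}^2+\|\phi'\|_{L^2}^2$. H\"older's inequality with exponents $4$ and $4/3$, applied to $(1+n^2)^{3/4}|\hat{\phi}(n)|^2=\bigl(|\hat{\phi}(n)|^2\bigr)^{1/4}\bigl((1+n^2)|\hat{\phi}(n)|^2\bigr)^{3/4}$, yields
\[
\|\phi\|^2\le\bigl(\|\phi\|_{L^2}^2\bigr)^{1/4}\bigl(\|\phi\|_{L^2}^2+\|\phi'\|_{L^2}^2\bigr)^{3/4}.
\]
The arc has normalized measure $\varepsilon/\pi\le\varepsilon$, so $\|\phi\|_{L^2}^2\le\varepsilon\alpha^2$ and $\|\phi'\|_{L^2}^2\le\varepsilon\beta^2$.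
\end{proof}

Let $c(e^{i\theta})=\cos\theta$ and $B=M_c\in\mathcal{B}(W)$. Note that $c(p)=c(q)$ if and only if $q\in\{p,\bar{p}\}$. Although $c$ is real, $B$ and $B^*$ behave very differently. By Lemma~\ref{lem:W}(c), $B^*k_p=c(p)k_p$, so the eigenvectors of $B^*$ span a dense subspace. On the other hand $B$ has no eigenvectors: if $(c-\lambda)u=0$, then $u$ vanishes off a set of at most two points, and $u=0$ by continuity.

\subsection*{The coupling $J$}
For $n\ge1$ let
\[
z_n=e^{in},\qquad w_n=2^{-n}e^{-in/2},\qquad \Theta=\{z_n:n\ge1\}.
\]
Since $\pi$ is irrational, $e^{ik}\ne1$ for every integer $k\neq0$. Taking $k=n-m$, $k=2n$ and $k=n+m$, we see that the $z_n$ are distinct, that $\pm1\notin\Theta$, and that $\bar{z}_m\notin\Theta$ for every $m$. Also $\Theta$ is dense in $\mathbb{T}$: given $\eta>0$, two of the infinitely many points $z_n,z_m$ with $n>m$ are within arc length $\eta$ of each other, so $z_{n-m}\neq1$ is within $\eta$ of $1$, and its positive powers lie in $\Theta$ and meet every arc of length $\eta$. The phases of the weights are square roots of $\bar{z}_n$: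
\begin{equation}\label{eq:phase}
z_nw_n=\overline{w_n}.
\end{equation}
Define $J=\sum_{n\ge1}w_n\langle\,\cdot\,,k_{z_n}\rangle k_{z_n}$. The series converges in norm because $\sum_n|w_n|\,\|k_{z_n}\|^2\le\kappa^2$, and
\[
\langle Ju,v\rangle=\sum_{n\ge1}w_n\,u(z_n)\overline{v(z_n)},\qquad\langle J^*u,v\rangle=\overline{\langle Jv,u\rangle}=\sum_{n\ge1}\overline{w_n}\,u(z_n)\overline{v(z_n)}.
\]
Replacing $u$ by $zu$ in the first sum and using \eqref{eq:phase}, we obtain
\begin{equation}\label{eq:JM}
JM_z=J^*.
\end{equation}

\subsection*{The block operators}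
On $W\oplus W$ put, for $0\le t\le1$,
\[
A=\begin{pmatrix}B&0\\J&B^*\end{pmatrix},\qquad S=\begin{pmatrix}0&M_z\\I&0\end{pmatrix},\qquad T_t=\begin{pmatrix}2I+B&0\\tJ&2I+B^*\end{pmatrix},
\]
and let $T=T_1=2I+A$.

\begin{lemma}\label{lem:basic}
$\sigma(A)\subset[-1,1]$. Each $T_t$ is invertible. The operator $S$ is invertible and lies in $\mathcal{I}(A)$ and in every $\mathcal{I}(T_t)$.
\end{lemma}

\begin{proof}
For $\lambda\notin[-1,1]$ the function $c-\lambda$ is smooth and zero-free, so $B-\lambda I$ is invertible by Lemma~\ref{lem:W}(b). Thus $\sigma(B)\subset[-1,1]$, and $\sigma(B^*)\subset[-1,1]$ by taking adjoints. A triangular block operator with invertible diagonal entries is invertible: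
\[
\begin{pmatrix}P&0\\K&Q\end{pmatrix}^{-1}=\begin{pmatrix}P^{-1}&0\\-Q^{-1}KP^{-1}&Q^{-1}\end{pmatrix}.
\]
This gives the first two claims. The operator $S$ is invertible because $M_z$ is. By \eqref{eq:JM} and $BM_z=M_zB$,
\[
\begin{pmatrix}B&0\\tJ&B^*\end{pmatrix}S=\begin{pmatrix}0&BM_z\\B^*&tJM_z\end{pmatrix}=\begin{pmatrix}0&M_zB\\B^*&tJ^*\end{pmatrix}=S\begin{pmatrix}B^*&tJ^*\\0&B\end{pmatrix}.
\]
For $t=1$ this says $S\in\mathcal{I}(A)$, and Lemma~\ref{lem:props}(ii) gives $S\in\mathcal{I}(T_t)$.
\end{proof}

This $S$ fails the test of Theorem~\ref{thm:criterion}, as it must: $S^*S^{-1}=M_{\bar{z}}\oplus M_z^*$, and $M_z^*k_p=\bar{p}\,k_p$ makes every point of $\mathbb{T}$ an eigenvalue.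

Recall that an operator is \emph{trace class} if it has the form $\sum_n\lambda_n\langle\,\cdot\,,x_n\rangle y_n$ with $\sum_n|\lambda_n|\,\|x_n\|\,\|y_n\|<\infty$. We write $R^{(n)}$ for the direct sum of $n$ copies of an operator $R$.

\begin{theorem}\label{thm:explicit}
\begin{enumerate}
\item[(a)] For $0\le t\le1$, the operator $T_t$ is invertible and similar to $T_t^*$, and $T_t-T_0$ is a trace-class operator of square zero. $T_t$ is a product of two self-adjoint operators if and only if $t=0$.
\item[(b)] For $1\le n<\infty$, the operator $T^{(n)}$ is a product of two self-adjoint operators if and only if $n$ is even.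
\end{enumerate}
\end{theorem}

In particular $T$ is invertible and similar to $T^*$ but is not a product of two self-adjoint operators.

\section{The intertwiners of $A$}\label{sec:analysis}

The goal is the following analogue of \eqref{eq:jordan}, with $\zeta$ replaced by the function $z$.

\begin{proposition}\label{prop:inter}
Every $Y\in\mathcal{I}(A)$ has the form
\[
Y=\begin{pmatrix}0&M_g\\M_h^*&Z\end{pmatrix},\qquad g=z\bar{h}\ \text{ on }\mathbb{T},
\]
where $Z\in\mathcal{B}(W)$ and $g,h\in W\subset C(\mathbb{T})$ are such that $M_g$ and $M_h$ are bounded on $W$.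
\end{proposition}

Write $Y=\begin{pmatrix}Y_{11}&E\\D^*&Z\end{pmatrix}$. We shall see that $Y_{11}=0$, that $E$ and $D$ commute with $B$, and that $ZB-B^*Z=JE-D^*J^*$. Two difficulties remain. Operators that commute with $B$ need not be multiplications; and the term $ZB-B^*Z$, which for the Jordan block was $x\gamma-\gamma x=0$, is now present and involves an operator $Z$ about which nothing is known. The first lemma measures the first difficulty.

\begin{lemma}\label{lem:commB}
Let $E\in\mathcal{B}(W)$ commute with $B$. There are continuous functions $a_E,b_E$ on $\mathbb{T}\setminus\{\pm1\}$ such that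
\begin{equation}\label{eq:ab}
(Eu)(p)=a_E(p)u(p)+b_E(p)u(\bar{p})\qquad(u\in W,\ p\ne\pm1).
\end{equation}
If $b_E=0$ on a dense subset of $\mathbb{T}$, then $E=M_f$ with $f=E1\in W$, and $a_E=f$ on $\mathbb{T}\setminus\{\pm1\}$.
\end{lemma}

\begin{proof}
Let $s(e^{i\theta})=\sin\theta$, $e_1=E1$ and $e_2=Es$. Since $s^2=1-c^2$, the functions $P(c)+sQ(c)$ with polynomials $P,Q$ form an algebra; it contains $z=c+is$ and $\bar{z}=c-is$, hence every trigonometric polynomial. For $u=P(c)+sQ(c)=P(B)1+Q(B)s$ we have $Eu=P(B)e_1+Q(B)e_2=P(c)e_1+Q(c)e_2$. Since $c(\bar{p})=c(p)$ and $s(\bar{p})=-s(p)\neq0$ for $p\ne\pm1$,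
\[
P(c(p))=\frac{u(p)+u(\bar{p})}{2},\qquad Q(c(p))=\frac{u(p)-u(\bar{p})}{2s(p)} .
\]
So \eqref{eq:ab} holds for trigonometric polynomials with $a_E=\frac12(e_1+e_2/s)$ and $b_E=\frac12(e_1-e_2/s)$. For fixed $p$ both sides of \eqref{eq:ab} are bounded functionals of $u\in W$, so the formula extends to $W$ by density. If $b_E=0$ on a dense set, then $b_E=0$ on $\mathbb{T}\setminus\{\pm1\}$ by continuity, so $a_E=a_E+b_E=e_1$ there. Thus $Eu=e_1u$ off $\pm1$, and everywhere by continuity.
\end{proof}

The term $b_E$ does occur: the reflection $(\rho u)(p)=u(\bar{p})$ commutes with $B$ and has $a_\rho=0$, $b_\rho=1$.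

To remove $ZB-B^*Z$ we would like to test it against vectors on which $B$ acts as a real scalar. There are no such vectors, so we use functions concentrated near a point. Let $d$ be the arc-length distance on $\mathbb{T}$, and for $p\in\mathbb{T}$ and $0<\varepsilon<1$ let
\[
u_{p,\varepsilon}(x)=\max\bigl(0,\,1-d(x,p)/\varepsilon\bigr).
\]
These functions keep the value $1$ at $p$, so they will see the mass that $J$ places at $p$. Our bound for their norms blows up as $\varepsilon\to0$; the point of the next lemma is that the defect $(B-c(p)I)u_{p,\varepsilon}$ shrinks faster.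

\begin{lemma}\label{lem:test}
Let $Z\in\mathcal{B}(W)$ and let $p,q\in\mathbb{T}$ with $c(p)=c(q)$. Then
\[
\bigl|\langle(ZB-B^*Z)u_{p,\varepsilon},u_{q,\varepsilon}\rangle\bigr|\le2\|Z\|\sqrt{10\,\varepsilon}\qquad(0<\varepsilon<1).
\]
\end{lemma}

\begin{proof}
Fix $r\in\mathbb{T}$ and apply Lemma~\ref{lem:W}(d). For $\phi=u_{r,\varepsilon}$ take $\alpha=1$ and $\beta=1/\varepsilon$; since $\varepsilon+\varepsilon^{-1}\le2\varepsilon^{-1}$,
\[
\|u_{r,\varepsilon}\|^2\le\varepsilon^{1/4}(2\varepsilon^{-1})^{3/4}\le2\varepsilon^{-1/2}.
\]
For $\phi=(c-c(r))u_{r,\varepsilon}$, note that $|c'|\le1$, so $|c-c(r)|\le\varepsilon$ on the support. We may take $\alpha=\varepsilon$ and, by the product rule, $\beta=1+\varepsilon\cdot\varepsilon^{-1}=2$. Since $\varepsilon^2+4\le5$,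
\[
\|(B-c(r)I)u_{r,\varepsilon}\|^2\le(\varepsilon^3)^{1/4}(5\varepsilon)^{3/4}\le5\varepsilon^{3/2}.
\]
Now let $\gamma=c(p)=c(q)$, $u=u_{p,\varepsilon}$ and $v=u_{q,\varepsilon}$. Because $\gamma$ is real,
\[
\langle(ZB-B^*Z)u,v\rangle=\langle Z(B-\gamma I)u,v\rangle-\langle Zu,(B-\gamma I)v\rangle ,
\]
and each term on the right is at most $\|Z\|\,(5\varepsilon^{3/2}\cdot2\varepsilon^{-1/2})^{1/2}=\|Z\|\sqrt{10\,\varepsilon}$ in modulus.
\end{proof}

On the terms that contain $J$, the same test functions pick out a single point mass.

\begin{lemma}\label{lem:limit}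
Let $E\in\mathcal{B}(W)$ commute with $B$, let $p\ne\pm1$ and $q\in\{p,\bar{p}\}$. Then
\[
\lim_{\varepsilon\to0}\langle JEu_{p,\varepsilon},u_{q,\varepsilon}\rangle=\begin{cases}w_m\,a_E(z_m)&\text{if }q=z_m\text{ and }p=q,\\w_m\,b_E(z_m)&\text{if }q=z_m\text{ and }p=\bar{q},\\0&\text{if }q\notin\Theta.\end{cases}
\]
\end{lemma}

\begin{proof}
Write $u=u_{p,\varepsilon}$ and $v=u_{q,\varepsilon}$. Since $v$ is real and $z_n\neq\pm1$,
\[
\langle JEu,v\rangle=\sum_{n\ge1}w_n\bigl(a_E(z_n)u(z_n)+b_E(z_n)u(\bar{z}_n)\bigr)v(z_n).
\]
The functions $a_E,b_E$ are controlled only away from $\pm1$, and it is the factor $v$ that keeps us there. Fix $\varepsilon_0<1$ smaller than the distance from $q$ to $\{\pm1\}$, let $K$ be the closed arc of radius $\varepsilon_0$ about $q$, and let $L=\max_K(|a_E|+|b_E|)$. For $\varepsilon\le\varepsilon_0$, $v$ vanishes off $K$ and $0\le u,v\le1$, so the $n$-th term is at most $2^{-n}L$ in modulus. By dominated convergence we may pass to the limit term by term. If $z_n\ne q$, then $v(z_n)=0$ for $\varepsilon\le d(z_n,q)$, and the term tends to $0$. If $z_m=q$,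 then $v(z_m)=1$ and the term is $w_m\bigl(a_E(q)u(q)+b_E(q)u(\bar{q})\bigr)$. Now $u(p)=1$, and $u(\bar{p})=0$ for $\varepsilon\le d(p,\bar{p})$, where $d(p,\bar{p})>0$ because $p\neq\pm1$. So for small $\varepsilon$ the term equals $w_ma_E(q)$ if $p=q$ and $w_mb_E(q)$ if $p=\bar{q}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:inter}]
With $Y=\begin{pmatrix}Y_{11}&E\\D^*&Z\end{pmatrix}$, the equation $AY=YA^*$ reads
\[
\begin{pmatrix}BY_{11}&BE\\JY_{11}+B^*D^*&JE+B^*Z\end{pmatrix}=\begin{pmatrix}Y_{11}B^*&Y_{11}J^*+EB\\D^*B^*&D^*J^*+ZB\end{pmatrix}.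
\]
The $(1,1)$ entry gives $B(Y_{11}k_p)=Y_{11}B^*k_p=c(p)Y_{11}k_p$. Since $B$ has no eigenvectors, $Y_{11}k_p=0$ for all $p$, and since the $k_p$ span a dense subspace, $Y_{11}=0$. The off-diagonal entries now say that $BE=EB$ and, after taking adjoints, $DB=BD$. The $(2,2)$ entry says $ZB-B^*Z=JE-D^*J^*$. As $\langle D^*J^*u,v\rangle=\langle u,JDv\rangle$, this means
\begin{equation}\label{eq:key}
\langle(ZB-B^*Z)u,v\rangle=\langle JEu,v\rangle-\overline{\langle JDv,u\rangle}\qquad(u,v\in W).
\end{equation}
Fix $m$, take $p,q\in\{z_m,\bar{z}_m\}$, put $u=u_{p,\varepsilon}$ and $v=u_{q,\varepsilon}$, and let $\varepsilon\to0$. The left side tends to $0$ by Lemma~\ref{lem:test}. Lemma~\ref{lem:limit} applies to the first term on the right with the pair $(p,q)$ and to the second with the pair $(q,p)$. Recall that $w_m\neq0$ and $\bar{z}_m\notin\Theta$.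
\begin{itemize}
\item $p=\bar{z}_m$, $q=z_m$. The first term tends to $w_mb_E(z_m)$, and the second to $0$ because $p\notin\Theta$. So $b_E(z_m)=0$.
\item $p=z_m$, $q=\bar{z}_m$. The first term tends to $0$ because $q\notin\Theta$, and the second to $\overline{w_mb_D(z_m)}$. So $b_D(z_m)=0$.
\item $p=q=z_m$. We get $w_ma_E(z_m)=\overline{w_m}\,\overline{a_D(z_m)}$, so $a_E(z_m)=z_m\overline{a_D(z_m)}$ by \eqref{eq:phase}.
\end{itemize}
Since $\Theta$ is dense, Lemma~\ref{lem:commB} and the first two cases give $E=M_g$ and $D=M_h$ with $g,h\in W$. By the third case $g=z\bar{h}$ on $\Theta$, hence on $\mathbb{T}$ by continuity.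
\end{proof}

\section{The winding number obstruction}\label{sec:wind}

We treat $n$ copies of $A$ at once. For Theorems~\ref{thm:main} and~\ref{thm:explicit}(a) only the case $n=1$ is needed; then the matrix $G$ below is a single function $g$, and the argument is the one from Section~\ref{sec:model}.

\begin{proposition}\label{prop:parity}
If $\mathcal{I}(A^{(n)})$ contains an invertible self-adjoint operator, then $n$ is even.
\end{proposition}

\begin{proof}
Let $X=(X_{kl})_{k,l=1}^n$ be such an operator, with $X_{kl}\in\mathcal{B}(W\oplus W)$. The $(k,l)$ entry of $A^{(n)}X=X(A^{(n)})^*$ is $AX_{kl}=X_{kl}A^*$, so Proposition~\ref{prop:inter} gives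
\[
X_{kl}=\begin{pmatrix}0&M_{g_{kl}}\\M_{h_{kl}}^*&Z_{kl}\end{pmatrix},\qquad g_{kl}=z\,\overline{h_{kl}} .
\]
Self-adjointness means $X_{lk}=X_{kl}^*$. The upper right entries of this equation give $M_{g_{lk}}=M_{h_{kl}}$, and applying both sides to the constant function $1$ gives $g_{lk}=h_{kl}$. Hence $g_{kl}=z\,\overline{g_{lk}}$; that is, the continuous matrix function $G=(g_{kl})$ satisfies $G(p)=p\,G(p)^*$ for $p\in\mathbb{T}$, and
\begin{equation}\label{eq:det}
\det G=z^n\,\overline{\det G}.
\end{equation}
Invertibility of $X$ is needed to exclude zeros of $\det G$. If $X$ is applied to a vector with components $(u_l,v_l)\in W\oplus W$, the first coordinate of the $k$-th component of the image is $\sum_lg_{kl}v_l$. Since $X$ is surjective, the map $v\mapsto Gv$ takes $W^n$ onto $W^n$. Solving $Gv=e_k$ for the constant basis vectors $e_1,\dots,e_n$ gives a matrix function $V$ with $G(p)V(p)=I$ for every $p$, so $\det G$ is continuous and zero-free. By \eqref{eq:wind} and \eqref{eq:det}, $\operatorname{wind}\det G=n-\operatorname{wind}\det G$, so $n=2\operatorname{wind}\det G$ is even.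
\end{proof}

For $n=2$ the equation $G=zG^*$ has the invertible solution $G=\begin{pmatrix}0&z\\1&0\end{pmatrix}$, with $\operatorname{wind}\det G=1$. It is the matrix that belongs to the intertwiner $\begin{pmatrix}0&S\\S^*&0\end{pmatrix}$ from the proof of Theorem~\ref{thm:double}.

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
(b) By Lemma~\ref{lem:basic}, $T$ is invertible and similar to $T^*$. If $n$ is even, Theorem~\ref{thm:double} gives $T\oplus T=XY$ with $X,Y$ self-adjoint, and then $T^{(n)}=X^{(n/2)}Y^{(n/2)}$. If $n$ is odd, then $\mathcal{I}(T^{(n)})=\mathcal{I}(A^{(n)})$ by Lemma~\ref{lem:props}(ii), and this space contains no invertible self-adjoint operator by Proposition~\ref{prop:parity}. Lemma~\ref{lem:reform} shows that $T^{(n)}$ is not a product of two self-adjoint operators.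

(a) Invertibility and similarity to $T_t^*$ are in Lemma~\ref{lem:basic}. The difference
\[
T_t-T_0=\begin{pmatrix}0&0\\tJ&0\end{pmatrix}=\sum_{n\ge1}tw_n\langle\,\cdot\,,(k_{z_n},0)\rangle\,(0,k_{z_n})
\]
has square zero, and it is trace class because $\sum_n|w_n|\,\|k_{z_n}\|^2\le\kappa^2$. For $t=0$, \eqref{eq:flip} with $R=2I+B$ factors $T_0$. For $t>0$ we have $T_t=RTR^{-1}$ with $R=I\oplus tI$. By Lemma~\ref{lem:props}(iii), an invertible self-adjoint operator in $\mathcal{I}(T_t)$ would give one in $\mathcal{I}(T)$, and Lemma~\ref{lem:reform} would contradict the case $n=1$ of (b). So $\mathcal{I}(T_t)$ contains no such operator, and Lemma~\ref{lem:reform} applied to $T_t$ completes the proof.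
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(b) An infinite-dimensional $H$ contains a closed separable infinite-dimensional subspace, which is unitarily equivalent to $W\oplus W$. So we may assume $H=(W\oplus W)\oplus H'$ with $H'$ a Hilbert space, possibly $\{0\}$. We extend by a real scalar outside the spectrum of the first summand, so that intertwiners cannot mix the two summands. For $0<\delta\le\frac12$ let
\[
T^\delta=(I+\delta A)\oplus(1+2\delta)I_{H'} .
\]
(For $\delta=\frac12$ this is one half of $T\oplus4I_{H'}$.) By Lemma~\ref{lem:basic}, $\sigma(T^\delta)\subset[1-\delta,1+\delta]\cup\{1+2\delta\}\subset(0,\infty)$, so $T^\delta$ is invertible. Also $\|T^\delta-I\|\le\delta\max(\|A\|,2)\to0$ as $\delta\to0$. By Lemmas~\ref{lem:basic} and~\ref{lem:props}(ii), $S\oplus I_{H'}$ is an invertible intertwiner for $T^\delta$, so $T^\delta$ is similar to its adjoint.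

Suppose that $X=(X_{kl})_{k,l=1}^2\in\mathcal{I}(T^\delta)$ is invertible and self-adjoint. The $(1,2)$ entry of $T^\delta X=X(T^\delta)^*$ is $(I+\delta A)X_{12}=(1+2\delta)X_{12}$, that is $(A-2I)X_{12}=0$. Since $2\notin\sigma(A)$, $X_{12}=0$, and $X_{21}=X_{12}^*=0$. So $X=X_{11}\oplus X_{22}$, and $X_{11}$ is an invertible self-adjoint element of $\mathcal{I}(I+\delta A)=\mathcal{I}(A)$. This contradicts Proposition~\ref{prop:parity} with $n=1$. By Lemma~\ref{lem:reform}, $T^\delta$ is not a product of two self-adjoint operators.

(a) If $\dim H<\infty$, the conjecture holds by Theorem~\ref{thm:criterion}, as noted after its proof. If $\dim H=\infty$, it fails by (b).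
\end{proof}

Combined with Theorem~\ref{thm:criterion}, these results show that for each of the counterexamples above, every invertible intertwiner $S'$ has $\sigma(S'^*S'^{-1})\supset\mathbb{T}$.

\section{The role of each choice}\label{sec:choices}

\begin{remark}[The exponent]
Let $W_s$ be defined like $W$ with weight $(1+n^2)^s$. The exponent is limited from both sides. The series $\sum_n(1+n^2)^{-s}$ behind Lemma~\ref{lem:W}(a) converges only for $s>\frac12$; this is what makes the multipliers continuous and $J$ bounded. For $0<s<1$ the proof of Lemma~\ref{lem:test} bounds the two squared norms by $2^s\varepsilon^{1-2s}$ and $5^s\varepsilon^{3-2s}$, so the final bound is of order $\varepsilon^{2-2s}$; it tends to $0$ because $s<1$. Some upper limit on $s$ is unavoidable. If $s>\frac32$, then $u\mapsto u'(p)$ is bounded on $W_s$, and for $p\ne\pm1$ the operator $Z$ with $\langle Zu,v\rangle=u'(p)\overline{v(p)}/c'(p)$ satisfies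
\[
\langle(ZB-B^*Z)u,v\rangle=\frac{(cu)'(p)-c(p)u'(p)}{c'(p)}\,\overline{v(p)}=u(p)\overline{v(p)} .
\]
A point mass is then itself of the form $ZB-B^*Z$, and no test functions with value $1$ at $p$ can make the left side of \eqref{eq:key} tend to $0$.
\end{remark}

In the last two remarks $J$ is replaced by an operator $J'$ given by other points $\zeta_n$ and summable weights $w_n'$ with $\zeta_nw_n'=\overline{w_n'}$, and $A'$ is the resulting block operator. The proofs of \eqref{eq:JM} and Lemma~\ref{lem:basic} use nothing else, so $2I+A'$ is still invertible and similar to its adjoint. For $R\in\mathcal{B}(W)$ commuting with $B$, block multiplication shows that the self-adjoint operator $\begin{pmatrix}0&R\\R^*&0\end{pmatrix}$ lies in $\mathcal{I}(A')$ if and only if $J'R$ is self-adjoint. If such an $R$ is invertible, $2I+A'$ is a product of two self-adjoint operators.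

\begin{remark}[Density of $\Theta$]
Suppose that the points $\zeta_n$ avoid an open arc. Its complement is $\{e^{i\theta}:\alpha\le\theta\le\beta\}$ with $\beta-\alpha<2\pi$. Choose a smooth real $2\pi$-periodic function $\varphi$ with $\varphi(\theta)=\theta/2$ on $[\alpha,\beta]$, and let $h=e^{i\varphi}$ and $R=M_h$, which is invertible by Lemma~\ref{lem:W}(b). Then $(w_n'h(\zeta_n))^2=w_n'^2\zeta_n=|w_n'|^2$, so the weights $w_n'h(\zeta_n)$ of the form $\langle J'Ru,v\rangle$ are real and $J'R$ is self-adjoint. A gap in the support leaves room to hide the jump of the square root.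
\end{remark}

\begin{remark}[Asymmetry of $\Theta$]
Let $n$ run over all of $\mathbb{Z}$, with $\zeta_n=e^{in}$ and $w_n'=2^{-|n|}e^{-in/2}$, and let $R=\rho$ be the reflection. Since $\widehat{\rho u}(n)=\hat{u}(-n)$, $\rho$ is an isometric involution of $W$, hence self-adjoint and invertible. From $\bar{\zeta}_n=\zeta_{-n}$ and $w_{-n}'=\overline{w_n'}$ we get
\[
\langle J'\rho u,\rho v\rangle=\sum_{n\in\mathbb{Z}}w_n'\,u(\zeta_{-n})\overline{v(\zeta_{-n})}=\sum_{n\in\mathbb{Z}}\overline{w_n'}\,u(\zeta_n)\overline{v(\zeta_n)}=\langle J'^*u,v\rangle .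
\]
Thus $\rho J'\rho=J'^*$, so $J'\rho=\rho J'^*=(J'\rho)^*$. The restriction to $n\ge1$ in the definition of $J$ is what separates the counterexample from a product of two self-adjoint operators.
\end{remark}

\begin{thebibliography}{1}

\bibitem{PSA}
\emph{Products of self-adjoint operators},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.mmj/1029000220}.

\end{thebibliography}
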